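
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Closed images of spaces with point-countable $k$-networks\\ and the space $\beta\omega$}


\begin{abstract}
Sakai asked whether each space is a closed image of a space with a point-countable $k$-network. We show that the answer is negative: $\beta\omega$, the \v{C}ech--Stone compactification of the countable discrete space, is not such an image. We also show that $\beta\omega$ is the only obstruction: a Hausdorff space $Y$ is a closed image of a Hausdorff space with a point-countable $k$-network if and only if $Y$ contains no copy of $\beta\omega$, and then $Y$ is even a closed image of a Hausdorff space all of whose compact subsets are finite. The main step is that a Hausdorff space which receives a continuous function from $\beta\omega$ with finite fibers contains a copy of $\beta\omega$.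
\end{abstract}

\section{The question and the answer}

All spaces are Hausdorff. A \emph{mapping} is a continuous function that is onto; when surjectivity is not assumed we say \emph{continuous function}. A mapping $f:X\to Y$ is \emph{closed} if $f(F)$ is closed in $Y$ for every closed $F\subset X$; then $Y$ is a \emph{closed image} of $X$. A space \emph{contains a copy} of another space if it has a subspace homeomorphic to it.

Let $\mathcal P$ be a family of subsets of a space $X$. It is \emph{point-countable} if each point of $X$ lies in at most countably many members of $\mathcal P$. It is a \emph{$k$-network} for $X$ if, whenever $K\subset U$ with $K$ compact and $U$ open in $X$, there is a finite $\mathcal F\subset\mathcal P$ with $K\subset\bigcup\mathcal F\subset U$.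

A $k$-network thus approximates compact sets from outside, by finite unions of sets that need not be open. Two extreme kinds of spaces have a point-countable one. Every base is a $k$-network, so every space with a point-countable base qualifies. At the other extreme, if all compact subsets of $X$ are finite, then the family of singletons is a point-countable $k$-network. The property passes to subspaces: if $\mathcal P$ is a point-countable $k$-network for $X$ and $Z\subset X$, then
\begin{equation}\label{eq:subspace}
\{P\cap Z:P\in\mathcal P\}\ \text{ is a point-countable $k$-network for $Z$.}
\end{equation}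
For if $K\subset U\cap Z$ with $K$ compact and $U$ open in $X$, take a finite $\mathcal F\subset\mathcal P$ with $K\subset\bigcup\mathcal F\subset U$ and intersect its members with $Z$.

Closed mappings behave differently: by a result of Sakai, there is a space with a point-countable $k$-network that has a closed image without any point-countable $k$-network (see \cite{source}). So the class of closed images of spaces with a point-countable $k$-network is strictly larger than the class of these spaces. Sakai's question, recorded in \cite{source}, is whether it contains all spaces:
\begin{quote}
\emph{Is each space a closed image of a space with a point-countable $k$-network?}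
\end{quote}
There is some reason to hope for a positive answer. Given $Y$, one may try to find a closed mapping $f:X\to Y$ from a space $X$ with so fine a topology that its compact sets are finite. For a convergent sequence this works, by replacing the limit point with all nonprincipal ultrafilters on the sequence (Example~\ref{ex:sequence}). Nevertheless the answer is no. The counterexample is $\beta\omega$, the \v{C}ech--Stone compactification of the countable discrete space $\omega$.

\begin{theorem}\label{thm:A}
$\beta\omega$ is not a closed image of any Hausdorff space with a point-countable $k$-network.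
\end{theorem}

The naive plan succeeds, however, whenever this one obstruction is absent.

\begin{theorem}\label{thm:B}
For a Hausdorff space $Y$ the following are equivalent:
\begin{enumerate}
\item[(a)] $Y$ is a closed image of a Hausdorff space with a point-countable $k$-network;
\item[(b)] $Y$ is a closed image of a Hausdorff space all of whose compact subsets are finite;
\item[(c)] $Y$ is a closed image of a Hausdorff space containing no copy of $\beta\omega$;
\item[(d)] $Y$ contains no copy of $\beta\omega$.
\end{enumerate}
\end{theorem}

The space that we construct for (b) is Hausdorff; no regularity is claimed. Write $\mathfrak c=2^\omega$.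

\begin{corollary}\label{cor:C}
Every Hausdorff space $Y$ with $|Y|<2^{\mathfrak c}$, or of weight less than $\mathfrak c$, is a closed image of a Hausdorff space with a point-countable $k$-network. The least cardinality of a Hausdorff space that is not such an image is exactly $2^{\mathfrak c}$. For a cardinal $\tau$, the cubes $2^\tau$ and $[0,1]^\tau$ are such images if and only if $\tau<\mathfrak c$.
\end{corollary}

All results are theorems of ZFC.

\paragraph{Plan.} Section~\ref{sec:obstruction} proves Theorem~\ref{thm:A} and the implications (b)$\Rightarrow$(a)$\Rightarrow$(c)$\Rightarrow$(d): the domain of a closed mapping onto $\beta\omega$ always contains a copy of $\beta\omega$. Section~\ref{sec:construction} attaches to every Hausdorff $Y$ a canonical closed mapping $f:X\to Y$, and shows that if $X$ has an infinite compact subset, then some continuous function $\beta\omega\to Y$ has finite fibers. Section~\ref{sec:finite} shows that such a function forces a copy of $\beta\omega$ in $Y$; this is the main part of the proof. Section~\ref{sec:end} collects the conclusions.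

\paragraph{Facts used.} For a set $D$, $\beta D$ denotes the set of all ultrafilters on $D$, with the compact Hausdorff topology whose base consists of the clopen sets $\{p:A\in p\}$, $A\subset D$. A point of $D$ is identified with its principal ultrafilter. Then $\{p:A\in p\}$ is the closure $\overline A$ of $A$ in $\beta D$, so disjoint subsets of $D$ have disjoint closures. Every function from $D$ to a compact Hausdorff space extends to a continuous function on $\beta D$. A continuous function from a compact space to a Hausdorff space is closed onto its image. Hence it is a quotient map onto its image, and a homeomorphism onto its image if it is injective. Finally, if $f:X\to Y$ is a closed mapping and $B\subset Y$, then the restriction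
\begin{equation}\label{eq:restrict}
f^{-1}(B)\to B\ \text{ is a closed mapping, because } f(F\cap f^{-1}(B))=f(F)\cap B
\end{equation}
for every closed $F\subset X$.

\section{The obstruction}\label{sec:obstruction}

A closed mapping creates accumulation points. Let $f:X\to\beta\omega$ be closed, and choose a point $x_n\in f^{-1}(n)$ for each $n\in\omega$. Every $y\in\beta\omega\setminus\omega$ is in the closure of $\omega$, so the points $x_n$ must accumulate somewhere in $f^{-1}(y)$. The point of the next proof is that they accumulate at only one point of $f^{-1}(y)$.

\begin{lemma}\label{lem:lift}
Let $X$ be Hausdorff and $f:X\to\beta\omega$ a closed mapping. Then there is a closed $Z\subset X$ such that $f|Z$ is a homeomorphism of $Z$ onto $\beta\omega$.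
\end{lemma}

\begin{proof}
Choose $x_n\in f^{-1}(n)$ for $n\in\omega$ and put $Z=\overline{\{x_n:n\in\omega\}}$. Since $Z$ is closed in $X$, the restriction $f|Z$ is closed, and $f(Z)$ is a closed set containing the dense set $\omega$; so $f(Z)=\beta\omega$. A continuous closed bijection is a homeomorphism, so it remains to show that $f|Z$ is injective.

Suppose that $a\ne b$ in $Z$ and $f(a)=f(b)=y$. As $X$ is Hausdorff, there are disjoint open sets $U\ni a$ and $V\ni b$. Put $A=\{n:x_n\in U\}$ and $B=\{n:x_n\in V\}$; these sets are disjoint. For every neighborhood $W$ of $a$ the neighborhood $W\cap U$ contains some $x_n$, and then $n\in A$. Hence $a\in\overline{\{x_n:n\in A\}}$, and by continuity $y\in\overline A$. In the same way, with $V$ in place of $U$, we get $y\in\overline B$. But disjoint subsets of $\omega$ have disjoint closures in $\beta\omega$, a contradiction.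
\end{proof}

\begin{lemma}\label{lem:nokn}
$\beta\omega$ has no point-countable $k$-network.
\end{lemma}

\begin{proof}
Let $\mathcal P$ be one. Then $\mathcal P_0=\{P\in\mathcal P:P\cap\omega\ne\emptyset\}$ is countable, being a union of countably many countable families. For $A\subset\omega$ the set $\overline A$ is both compact and open, so we may take $K=U=\overline A$ in the definition of a $k$-network: there is a finite $\mathcal F_A\subset\mathcal P$ with $\bigcup\mathcal F_A=\overline A$. Since $\overline A\cap\omega=A$, we have $A=\omega\cap\bigcup(\mathcal F_A\cap\mathcal P_0)$. So $A\mapsto\mathcal F_A\cap\mathcal P_0$ is an injection of the uncountable set of all subsets of $\omega$ into the countable set of finite subsets of $\mathcal P_0$, a contradiction.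
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose that $\beta\omega$ is a closed image of a Hausdorff space $X$ with a point-countable $k$-network. By Lemma~\ref{lem:lift}, $X$ contains a copy of $\beta\omega$, which has a point-countable $k$-network by \eqref{eq:subspace}. This contradicts Lemma~\ref{lem:nokn}.
\end{proof}

\begin{proof}[Proof of (b)$\Rightarrow$(a)$\Rightarrow$(c)$\Rightarrow$(d) in Theorem~\ref{thm:B}]
If all compact subsets of $X$ are finite, the singletons form a point-countable $k$-network; this gives (b)$\Rightarrow$(a). By \eqref{eq:subspace} and Lemma~\ref{lem:nokn}, a space with a point-countable $k$-network contains no copy of $\beta\omega$; this gives (a)$\Rightarrow$(c). For (c)$\Rightarrow$(d), let $f:X\to Y$ be a closed mapping and suppose that $Y$ contains a copy $B$ of $\beta\omega$. By \eqref{eq:restrict}, $f^{-1}(B)\to B$ is a closed mapping, so $X$ contains a copy of $\beta\omega$ by Lemma~\ref{lem:lift}. Thus, if $X$ contains no copy of $\beta\omega$, neither does $Y$.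
\end{proof}

There remains (d)$\Rightarrow$(b).

\section{Spreading out the fibers}\label{sec:construction}

We look for a closed mapping onto $Y$ from a space with as few compact sets as possible. The smallest interesting $Y$ shows what to do.

\begin{example}[A convergent sequence]\label{ex:sequence}
Let $Y=\omega\cup\{\infty\}$, where the points of $\omega$ are isolated and $n\to\infty$. Let $\omega^*=\beta\omega\setminus\omega$ be the set of nonprincipal ultrafilters on $\omega$, and let $X_0=\omega\cup\omega^*$, where the points of $\omega$ are isolated and the basic neighborhoods of $q\in\omega^*$ are the sets $\{q\}\cup A$ with $A\in q$. Let $f(n)=n$ for $n\in\omega$ and $f(q)=\infty$ for $q\in\omega^*$.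

The space $X_0$ is Hausdorff: distinct ultrafilters contain disjoint sets, and $n\in\omega$ is separated from $q\in\omega^*$ by $\{n\}$ and $\{q\}\cup(\omega\setminus\{n\})$. The mapping $f$ is continuous, because $X_0\setminus E$ is open for every finite $E\subset\omega$. It is closed: otherwise there is a closed $F\subset X_0$ such that $f(F)$ is infinite and $\infty\notin f(F)$, so $F$ is an infinite subset of $\omega$. Take $q\in\omega^*$ with $F\in q$. Every neighborhood of $q$ meets $F$, so $q\in F$, a contradiction.

Every compact $C\subset X_0$ is finite. Indeed, $\omega^*$ is closed and discrete, so $C\cap\omega^*$ is a finite set $\{q_1,\dots,q_m\}$. If $C\cap\omega$ were infinite, we could split it into $m+1$ infinite pieces. Each $q_i$ contains at most one of them, so some piece $B$ belongs to no $q_i$. Then $B$ has no accumulation point in $C$, since the points of $\omega$ are isolated and $\{q_i\}\cup(\omega\setminus B)$ is a neighborhood of $q_i$. This contradicts compactness.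
\end{example}

The mapping is closed because every nonprincipal ultrafilter converging to $\infty$ contributes a point over $\infty$. For a general $Y$ one more idea is needed. The fibers over the points $z$ near $y$ may now be large themselves, and a closed set $F\subset X$ may pick an arbitrary point $s(z)$ from each of them. For $f$ to be closed, the points $s(z)$ must accumulate somewhere over $y$, whatever the choice. Each ultrafilter $q$ converging to $y$ supplies a canonical limit for each choice $s$, namely the limit of $s$ along $q$ in the space of all ultrafilters. We give $X$ the finest topology in which all these limits are limits.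

\subsection{The space}

Let $Y$ be any Hausdorff space. An ultrafilter $q$ on the set $Y$ \emph{converges to} $y$, written $q\to y$, if every neighborhood of $y$ belongs to $q$. Let $X$ be the set of all ultrafilters on $Y$, principal ones included, that converge to some point of $Y$. As $Y$ is Hausdorff, the limit of $x\in X$ is unique; we denote it by $f(x)$. The principal ultrafilter at $y$ converges to $y$, so $f:X\to Y$ is onto.

A \emph{section} is a function $s:Y\to X$ with $f(s(z))=z$ for all $z\in Y$. For an ultrafilter $q$ on $Y$ and a section $s$ put
\[
\lim\nolimits_q s=\{A\subset Y:\{z:A\in s(z)\}\in q\}.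
\]
This is an ultrafilter on $Y$, the limit of $s$ along $q$ in the compact space of all ultrafilters on $Y$. If $q\to y$, then $\lim_q s\to y$. Indeed, for an open $V\ni y$ we have $V\in q$, and $V\in s(z)$ for every $z\in V$ because $s(z)\to z$; so $\{z:V\in s(z)\}\in q$. Hence
\begin{equation}\label{eq:limit}
q\to y\quad\text{implies}\quad \lim\nolimits_q s\in X\ \text{ and }\ f(\lim\nolimits_q s)=y .
\end{equation}

\paragraph{Topology.} Call $U\subset X$ \emph{open} if for every nonprincipal convergent ultrafilter $q$ on $Y$ and every section $s$,
\begin{equation}\label{eq:open}
\lim\nolimits_q s\in U\quad\text{implies}\quad\{z:s(z)\in U\}\in q .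
\end{equation}
(For $q$ principal at $y$ we have $\lim_q s=s(y)$, and \eqref{eq:open} is automatic.) The sets $\emptyset$ and $X$ are open. Finite intersections and arbitrary unions of open sets are open because $q$ is closed under finite intersections and supersets. For the $Y$ of Example~\ref{ex:sequence} one gets $X_0$ and one additional isolated point, the principal ultrafilter at $\infty$: there every section sends each $n\in\omega$ to the principal ultrafilter at $n$, so $\lim_q s=q$ for every nonprincipal $q$.

\subsection{Its properties}

\begin{proposition}\label{prop:X}
\begin{enumerate}
\item[(1)] For $A\subset Y$ the set $\widehat A=\{x\in X:A\in x\}$ is clopen in $X$. So $X$ is Hausdorff, and the inclusion of $X$ into the compact space $\beta Y_d$ of all ultrafilters on $Y$ ($Y_d$ being $Y$ with the discrete topology) is continuous.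
\item[(2)] $f:X\to Y$ is continuous.
\item[(3)] $f$ is closed.
\item[(4)] Each fiber $f^{-1}(y)$ is closed and discrete in $X$. So every compact subset of $X$ meets each fiber in a finite set.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) By definition, $\lim_q s\in\widehat A$ if and only if $\{z:s(z)\in\widehat A\}\in q$ (for $q$ convergent), so $\widehat A$ satisfies \eqref{eq:open}. Its complement is $\widehat{Y\setminus A}$, which is open too. Distinct $x,x'\in X$ are separated by $\widehat A$ and $\widehat{Y\setminus A}$ for any $A\in x\setminus x'$. The sets $\widehat A$ are the traces on $X$ of the basic open sets of $\beta Y_d$, so the inclusion is continuous.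

(2) Let $V\subset Y$ be open, $q\to y$ nonprincipal, and $\lim_q s\in f^{-1}(V)$. By \eqref{eq:limit}, $y\in V$, so $V\in q$. As $s$ is a section, $\{z:s(z)\in f^{-1}(V)\}=V\in q$.

(3) Let $F\subset X$ be closed and suppose that $y\in\overline{f(F)}\setminus f(F)$. The neighborhoods of $y$ together with $f(F)$ have the finite intersection property, so there is an ultrafilter $q\to y$ with $f(F)\in q$. It is nonprincipal, since the only principal ultrafilter converging to $y$ is the one at $y$, and $y\notin f(F)$. Choose a section $s$ with $s(z)\in F$ for all $z\in f(F)$. By \eqref{eq:limit}, $f(\lim_q s)=y\notin f(F)$, so $\lim_q s$ lies in the open set $X\setminus F$. By \eqref{eq:open}, $\{z:s(z)\notin F\}\in q$. But this set is disjoint from $f(F)\in q$, a contradiction.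

(4) The fiber is closed by (2). Let $x\in f^{-1}(y)$ and $U=\{x\}\cup(X\setminus f^{-1}(y))$. For every section $s$ and every $z\ne y$ we have $s(z)\in f^{-1}(z)\subset U$, so $\{z:s(z)\in U\}$ contains $Y\setminus\{y\}$, which belongs to every nonprincipal $q$. So $U$ is open, and $U\cap f^{-1}(y)=\{x\}$. A compact set meets a closed discrete set in a finite set.
\end{proof}

We cannot expect that the compact subsets of $X$ are always finite: by Lemma~\ref{lem:lift} this fails for $Y=\beta\omega$. But an infinite compact subset leaves a strong trace in $Y$. It sits in the space of ultrafilters $\beta Y_d$ and contains a copy of $\beta\omega$, as we show next, and by (4) the mapping $f$ collapses little of it.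

\begin{proposition}\label{prop:trace}
If $X$ has an infinite compact subset, then there is a continuous function $g:\beta\omega\to Y$ all of whose fibers are finite.
\end{proposition}

\begin{proof}
Let $C\subset X$ be infinite and compact. We choose recursively pairwise disjoint $A_n\subset Y$ and points $x_n\in C$ with $A_n\in x_n$ such that, with $B_n=Y\setminus(A_0\cup\dots\cup A_{n-1})$, the set $C\cap\widehat{B_n}$ is infinite for every $n$. We start with $B_0=Y$. At step $n$ take two points of the infinite set $C\cap\widehat{B_n}$ and a set $E\subset B_n$ belonging to the first but not to the second. Both $C\cap\widehat E$ and $C\cap\widehat{B_n\setminus E}$ are nonempty, and their union is $C\cap\widehat{B_n}$, so at least one of them is infinite. Choose one of $E$, $B_n\setminus E$ for which it is infinite, and let $A_n$ be the other one. Then $B_{n+1}=B_n\setminus A_n$ is the chosen set, so $C\cap\widehat{B_{n+1}}$ is infinite, and we choose $x_n\in C\cap\widehat{A_n}$.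

As $C$ is compact Hausdorff, $n\mapsto x_n$ extends to a continuous function $e:\beta\omega\to C$. It is injective: if $p\ne p'$, take $E\in p$ with $\omega\setminus E\in p'$, and put $A=\bigcup_{n\in E}A_n$ and $A'=\bigcup_{n\notin E}A_n$. For $n\in E$ we have $x_n\in\widehat A$; since $p\in\overline E$ and $\widehat A$ is closed, $e(p)\in\widehat A$. Likewise $x_n\in\widehat{A'}$ for $n\notin E$ and $p'\in\overline{\omega\setminus E}$, so $e(p')\in\widehat{A'}$. As $A\cap A'=\emptyset$, we get $e(p)\ne e(p')$.

Put $g=f\circ e$. For $y\in Y$ we have $g^{-1}(y)=e^{-1}(C\cap f^{-1}(y))$, which is finite by Proposition~\ref{prop:X}(4) and the injectivity of $e$.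
\end{proof}

\section{Continuous functions on $\beta\omega$ with finite fibers}\label{sec:finite}

\begin{proposition}\label{prop:main}
If $Y$ is Hausdorff and $g:\beta\omega\to Y$ is a continuous function with finite fibers, then $Y$ contains a copy of $\beta\omega$.
\end{proposition}

Some restriction on the fibers is needed, as constant functions show. If $g$ is injective, there is nothing to prove. In general we would like to find inside $g(\beta\omega)$ a compact set on which the identifications made by $g$ can be undone. It is convenient to undo them not completely, but just enough to keep a mapping onto a large Cantor cube, because the coordinates of a cube can be fixed or left free independently of each other. Lemma~\ref{lem:lift} brings us back to $\beta\omega$ at the end.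

\subsection{Passage to cubes}

Here $2=\{0,1\}$ and $3=\{0,1,2\}$ are discrete.

\begin{lemma}\label{lem:cube}
Let $|J|=\mathfrak c$. Then $2^J$ and $3^J$ are separable; $\beta\omega$ admits a continuous mapping onto $2^J$; and $2^J$ contains a copy of $\beta\omega$.
\end{lemma}

\begin{proof}
For the first statement (a case of the Hewitt--Marczewski--Pondiczery theorem) we may assume $J=2^\omega$; let $E$ be $2$ or $3$. Let $D$ consist of the functions $d:2^\omega\to E$ for which there are $n\in\omega$ and $\varphi:2^n\to E$ with $d(x)=\varphi(x|n)$ for all $x$. Then $D$ is countable. It is dense in $E^J$: finitely many distinct points of $2^\omega$ have pairwise distinct restrictions to some $n$, so arbitrary values at these points are realized by some $d\in D$.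

A function from $\omega$ onto a countable dense subset of $2^J$ extends to a continuous function $\beta\omega\to2^J$, whose image is compact and dense, hence all of $2^J$. For the last statement we may assume that $J$ is the power set of $\omega$. Sending $p$ to its characteristic function, we get a function $\beta\omega\to2^J$ that is injective, and continuous because the sets $\{p:A\in p\}$ are clopen. As $\beta\omega$ is compact, it is an embedding.
\end{proof}

\begin{proposition}\label{prop:cube}
Let $|J|=\mathfrak c$, let $K$ be compact Hausdorff, let $h:K\to2^J$ be a continuous mapping (onto), let $L$ be Hausdorff, and let $g:K\to L$ be a continuous function with finite fibers. Then some compact $F\subset L$ admits a continuous mapping onto $2^J$.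
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:main} from Proposition~\ref{prop:cube}]
Fix a set $J$ with $|J|=\mathfrak c$. By Lemma~\ref{lem:cube} there is a continuous mapping $h$ of $K=\beta\omega$ onto $2^J$. Proposition~\ref{prop:cube} with $L=Y$ gives a compact $F\subset Y$ and a continuous mapping $r:F\to2^J$. By Lemma~\ref{lem:cube} again, there is a copy $B\subset2^J$ of $\beta\omega$. As $F$ is compact, $r$ is closed, and by \eqref{eq:restrict} so is $r^{-1}(B)\to B$. By Lemma~\ref{lem:lift}, $r^{-1}(B)\subset Y$ contains a copy of $\beta\omega$.
\end{proof}

\subsection{The idea: fibers with at most two points}\label{subsec:two}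

Let $J$, $K$, $L$, $h$ and $g$ be as in Proposition~\ref{prop:cube}. For a partial function $\sigma$ from $J$ to $2$, finite or not, put $[\sigma]=\{t\in2^J:t\supset\sigma\}$; this is a closed set. The sets $[\sigma]$ with $\sigma$ finite are clopen and form a base of $2^J$.

Suppose that the fibers of $g$ have at most two points. We want to read off $h(x)$, or many of its coordinates, from $g(x)$. The obstacle at a coordinate $\alpha$ is a pair $x,x'$ with $g(x)=g(x')$, $h(x)(\alpha)=0$ and $h(x')(\alpha)=1$. Let $H_\alpha$ be the set of all $h(x)$ for such pairs $(x,x')$. It is a closed subset of $[\{(\alpha,0)\}]$.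

\emph{First alternative: $H_\alpha=[\{(\alpha,0)\}]$ for some $\alpha$.} The obstacle at this $\alpha$ is everywhere, and we use it. Let $T'$ be the compact set of all pairs $(x,x')$ as above, for this $\alpha$. For $(x,x')\in T'$ the fiber of $g$ through $x$ is $\{x,x'\}$, and $x$ is its only point whose image under $h$ has $\alpha$th coordinate $0$. So $g(x)$ determines $x$, and $g(x)\mapsto h(x)$ is well defined on $F=\{g(x):(x,x')\in T'\}$. It maps $F$ onto $H_\alpha=[\{(\alpha,0)\}]\cong2^J$, and it is continuous because $T'\to F$, $(x,x')\mapsto g(x)$, is a quotient map.

\emph{Second alternative: $H_\alpha\ne[\{(\alpha,0)\}]$ for all $\alpha$.} Then each $\alpha$ has a finite partial function $e_\alpha$, with $\alpha\notin\operatorname{dom}e_\alpha$, such that no obstacle at $\alpha$ has $h(x)\in[e_\alpha]$. We restrict ourselves to the points $x$ with $h(x)\supset e_\alpha$, for as many $\alpha$ simultaneously as possible. For these points and these $\alpha$, the coordinate $h(x)(\alpha)$ can be read off from $g(x)$. The functions $e_\alpha$ may contradict each other, and $e_\beta$ may fix the very coordinate $\alpha$ that we want to keep free; so a set of good coordinates must be selected. This is the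 task of Lemma~\ref{lem:free}.

With larger fibers, the first alternative does not finish the proof, but it uses up one point of each relevant fiber. We shall iterate it, recording the points already used; finiteness of the fibers forces the second alternative eventually.

\begin{example}
Fix $\alpha_0\in J$, let $K=2^J$ and $h=\mathrm{id}$, and let $g$ identify each $t$ with the point that differs from it exactly at $\alpha_0$. Then $H_{\alpha_0}=[\{(\alpha_0,0)\}]$, and the first alternative holds. Now fix also $\alpha_1\ne\alpha_0$ and make these identifications only if $t(\alpha_1)=0$. Then $H_{\alpha_0}=[\{(\alpha_0,0),(\alpha_1,0)\}]$ and $H_\alpha=\emptyset$ for $\alpha\ne\alpha_0$. So the second alternative holds, with $e_{\alpha_0}=\{(\alpha_1,1)\}$ and $e_\alpha=\emptyset$ for $\alpha\ne\alpha_0$. Fixing the coordinate $\alpha_1$ to be $1$ removes all identifications. (Both equivalence relations are closed in $2^J\times2^J$, so the quotients are Hausdorff.)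
\end{example}

\subsection{Selecting coordinates}

\begin{lemma}\label{lem:free}
Let $|I|=\mathfrak c$, and for each $\alpha\in I$ let $e_\alpha$ be a finite partial function from $I$ to $2$ with $\alpha\notin\operatorname{dom}e_\alpha$. Then there is $S\subset I$ with $|S|=\mathfrak c$ such that $e=\bigcup_{\alpha\in S}e_\alpha$ is a function and $S\cap\operatorname{dom}e=\emptyset$.
\end{lemma}

\begin{proof}
We use a third value to mark the coordinates that are to stay free. By Lemma~\ref{lem:cube}, $3^I$ has a countable dense subset $D$. For each $\alpha\in I$ the set
\[
W_\alpha=\{t\in3^I:\ t\supset e_\alpha\ \text{ and }\ t(\alpha)=2\}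
\]
is open, and nonempty because $\alpha\notin\operatorname{dom}e_\alpha$. Choose $d_\alpha\in D\cap W_\alpha$. By K\"onig's theorem $\operatorname{cf}\mathfrak c>\omega$, so the set $I$ of size $\mathfrak c$ is not the union of countably many sets of size less than $\mathfrak c$. Hence there is $d\in D$ such that $S=\{\alpha\in I:d_\alpha=d\}$ has size $\mathfrak c$.

Now $e_\alpha\subset d$ for all $\alpha\in S$, so $e\subset d$ is a function. If $\beta\in\operatorname{dom}e$, then $d(\beta)=e(\beta)\in\{0,1\}$, whereas $d(\alpha)=2$ for $\alpha\in S$. So $S\cap\operatorname{dom}e=\emptyset$.
\end{proof}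

\begin{remark}
The size of $I$ matters. For $I=\omega$ let $\operatorname{dom}e_n=\{0,\dots,n-1\}$: if $n<m$ are in $S$, then $n\in\operatorname{dom}e_m$, so no infinite $S$ has the second property in Lemma~\ref{lem:free}.
\end{remark}

\subsection{The general case}

\begin{proof}[Proof of Proposition~\ref{prop:cube}]
A \emph{system of rank} $m\ge1$ is a pair $(T,\sigma)$, where $\sigma$ is a finite partial function from $J$ to $2$ and $T\subset K^m$ is closed, such that
\begin{enumerate}
\item[(i)] if $\tau=(\tau_1,\dots,\tau_m)\in T$, then $\tau_1,\dots,\tau_m$ are pairwise distinct and $g(\tau_1)=\dots=g(\tau_m)$;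
\item[(ii)] $\{h(\tau_1):\tau\in T\}=[\sigma]$;
\item[(iii)] if $\tau\in T$ and $2\le j\le m$, then $h(\tau_j)\notin[\sigma]$.
\end{enumerate}
In a tuple $\tau\in T$ the first point carries the mapping onto the cube $[\sigma]$, and $\tau_2,\dots,\tau_m$ are the points of its fiber already used. Condition (iii) ensures that the next point to be used is new. By (ii), $T\ne\emptyset$. For example, $(K,\emptyset)$ is a system of rank $1$.

Let $(T,\sigma)$ be a system of rank $m$. Put $I=J\setminus\operatorname{dom}\sigma$, and $\gamma(\tau)=g(\tau_1)$ for $\tau\in T$. For $\alpha\in I$ and $i<2$ let
\begin{gather*}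
T^i_\alpha=\{\tau\in T:h(\tau_1)(\alpha)=i\},\qquad
N_\alpha=\{\tau\in T^0_\alpha:\gamma(\tau)\in\gamma(T^1_\alpha)\},\\
H_\alpha=\{h(\tau_1):\tau\in N_\alpha\}.
\end{gather*}
The sets $T^i_\alpha$ are closed in $T$, hence compact. As $L$ is Hausdorff, the compact set $\gamma(T^1_\alpha)$ is closed in $L$, so $N_\alpha$ is compact. Hence $H_\alpha$ is a closed subset of $[\sigma\cup\{(\alpha,0)\}]$.

\medskip\noindent
\textbf{Case 1: $H_\alpha=[\sigma\cup\{(\alpha,0)\}]$ for some $\alpha\in I$.} Put $\sigma'=\sigma\cup\{(\alpha,0)\}$ and
\[
T'=\{(\tau_1,\dots,\tau_m,\tau_1'):\ \tau\in T^0_\alpha,\ \tau'\in T^1_\alpha,\ \gamma(\tau)=\gamma(\tau')\}\subset T\times K .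
\]
We claim that $(T',\sigma')$ is a system of rank $m+1$. The pairs $(\tau,\tau')\in T^0_\alpha\times T^1_\alpha$ with $\gamma(\tau)=\gamma(\tau')$ form a closed set since $L$ is Hausdorff. Thus $T'$ is a continuous image of a compact set, and so it is closed in $K^{m+1}$. Let $(\tau_1,\dots,\tau_m,\tau_1')\in T'$, with $\tau,\tau'$ as in the definition.

(i) The points $\tau_1,\dots,\tau_m$ are distinct by (i) for $T$. We have $\tau_1'\ne\tau_1$ because $h(\tau_1')(\alpha)=1$ and $h(\tau_1)(\alpha)=0$. For $2\le j\le m$ we have $\tau_1'\ne\tau_j$ because $h(\tau_1')\in[\sigma]$ by (ii) for $T$, while $h(\tau_j)\notin[\sigma]$ by (iii) for $T$. All these points have the same $g$-value, since $g(\tau_1')=\gamma(\tau')=\gamma(\tau)=g(\tau_1)$.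

(ii) The tuples $\tau$ that occur are exactly those in $N_\alpha$, so the values $h(\tau_1)$ form the set $H_\alpha=[\sigma']$.

(iii) For $2\le j\le m$ we have $h(\tau_j)\notin[\sigma]\supset[\sigma']$. The last point satisfies $h(\tau_1')(\alpha)=1$, so $h(\tau_1')\notin[\sigma']$.

\medskip\noindent
\textbf{Case 2: $H_\alpha\ne[\sigma\cup\{(\alpha,0)\}]$ for all $\alpha\in I$.} We show that the conclusion of the proposition holds. For each $\alpha\in I$ the set $[\sigma\cup\{(\alpha,0)\}]\setminus H_\alpha$ is open and nonempty, so there is a finite partial function $e_\alpha$ from $I\setminus\{\alpha\}$ to $2$ such that $[\sigma\cup\{(\alpha,0)\}\cup e_\alpha]\cap H_\alpha=\emptyset$. Since $h(\tau_1)\in[\sigma]$ for all $\tau\in T$, this means that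
\begin{equation}\label{eq:star}
\tau\in T,\ h(\tau_1)\in[e_\alpha],\ h(\tau_1)(\alpha)=0\quad\text{imply}\quad\gamma(\tau)\notin\gamma(T^1_\alpha).
\end{equation}
As $|I|=\mathfrak c$, Lemma~\ref{lem:free} yields $S\subset I$ with $|S|=\mathfrak c$ such that $e=\bigcup_{\alpha\in S}e_\alpha$ is a function and $S\cap\operatorname{dom}e=\emptyset$. Since $\operatorname{dom}e$ and $S$ are subsets of $I$, they are disjoint from $\operatorname{dom}\sigma$. Let
\[
T^*=\{\tau\in T:h(\tau_1)\in[e]\},\qquad F=\gamma(T^*),
\]
and define $r:F\to2^S$ by $r(\gamma(\tau))=h(\tau_1)|S$ for $\tau\in T^*$. The set $T^*$ is compact, so $F$ is a compact subset of $L$. By (ii), $\{h(\tau_1):\tau\in T^*\}=[\sigma\cup e]$.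

\emph{$r$ is well defined.} Let $\tau,\tau'\in T^*$ with $\gamma(\tau)=\gamma(\tau')$, and suppose that $h(\tau_1)$ and $h(\tau'_1)$ differ at some $\alpha\in S$; say $h(\tau_1)(\alpha)=0$ and $h(\tau_1')(\alpha)=1$. Since $e_\alpha\subset e$, we have $h(\tau_1)\in[e_\alpha]$, so $\gamma(\tau)\notin\gamma(T^1_\alpha)$ by \eqref{eq:star}. But $\tau'\in T^1_\alpha$ and $\gamma(\tau)=\gamma(\tau')$, a contradiction.

\emph{$r$ is continuous,} because $\gamma:T^*\to F$ is a quotient map and $r\circ\gamma$ is continuous.

\emph{$r$ is onto.} Let $u\in2^S$. As $S$ is disjoint from $\operatorname{dom}\sigma\cup\operatorname{dom}e$, the union $\sigma\cup e\cup u$ is a partial function. Any $t\in2^J$ extending it lies in $[\sigma\cup e]$, so $t=h(\tau_1)$ for some $\tau\in T^*$, and $r(\gamma(\tau))=t|S=u$.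

As $|S|=\mathfrak c=|J|$, we have $2^S\cong2^J$, and the conclusion of the proposition holds.

\medskip\noindent
\textbf{Case 2 occurs for some system.} Otherwise, starting from $(K,\emptyset)$ and repeating Case~1, we obtain systems $(T_m,\sigma_m)$ of every rank $m\ge1$ with $T_{m+1}\subset T_m\times K$. The sets
\[
T_m\times K^{\{m+1,m+2,\dots\}},\qquad m\ge1,
\]
form a decreasing sequence of nonempty closed subsets of the compact space $K^{\{1,2,\dots\}}$, so they have a common point $(\tau_1,\tau_2,\dots)$. By (i), its coordinates are pairwise distinct and all have the same $g$-value. This contradicts the finiteness of the fibers of $g$.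
\end{proof}

If all fibers had at most $N$ points, then by (i) no system would have rank greater than $N$, and the process would stop for that reason. Moreover, in a system of rank $N$ all sets $H_\alpha$ would be empty, because $\tau\in N_\alpha$ gives $m+1$ points of one fiber, as in (i) of Case~1; so one could take all $e_\alpha=\emptyset$. For $N=2$ this is the argument of Section~\ref{subsec:two}. The compactness argument replaces such a uniform bound.

\section{Conclusions}\label{sec:end}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
It remains to prove (d)$\Rightarrow$(b). Let $Y$ contain no copy of $\beta\omega$, and let $f:X\to Y$ be as in Section~\ref{sec:construction}. By Proposition~\ref{prop:X}, $X$ is Hausdorff and $f$ is a closed mapping. If $X$ had an infinite compact subset, Proposition~\ref{prop:trace} would give a continuous function $\beta\omega\to Y$ with finite fibers, and by Proposition~\ref{prop:main} $Y$ would contain a copy of $\beta\omega$. So all compact subsets of $X$ are finite, and (b) holds.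
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
First, $|\beta\omega|=2^{\mathfrak c}$. By Lemma~\ref{lem:cube}, $\beta\omega$ maps onto a cube $2^J$ with $|J|=\mathfrak c$, which has $2^{\mathfrak c}$ points; this gives $\ge$. Ultrafilters on $\omega$ are subsets of the power set of $\omega$, which has size $\mathfrak c$; this gives $\le$. Second, the weight of $\beta\omega$ is at least $\mathfrak c$. Indeed, each of the $\mathfrak c$ many sets $\overline A$, $A\subset\omega$, is compact and open, hence a finite union of members of any given base. So every base is infinite. As an infinite base has only as many finite subfamilies as it has members, every base has at least $\mathfrak c$ members.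

Cardinality and weight do not increase when we pass to a subspace. So a Hausdorff space $Y$ with $|Y|<2^{\mathfrak c}$, or of weight less than $\mathfrak c$, contains no copy of $\beta\omega$, and Theorem~\ref{thm:B} applies. By Theorem~\ref{thm:A}, $\beta\omega$ itself is a Hausdorff space of cardinality $2^{\mathfrak c}$ that is not a closed image of the required kind; so $2^{\mathfrak c}$ is the least cardinality.

If $\tau\ge\mathfrak c$, then $2^\tau$ and $[0,1]^\tau$ contain a copy of the cube $2^J$ with $|J|=\mathfrak c$, hence of $\beta\omega$ by Lemma~\ref{lem:cube}, and they are not such images by Theorem~\ref{thm:B}. If $\tau<\mathfrak c$, both cubes have weight at most $\max(\tau,\omega)<\mathfrak c$, and the first statement of the corollary applies.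
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Point-Countable Covers And Sequence-Covering Mappings},
\url{http://test.ndnu.edu.cn/LSb2/Abstract.pdf}.
\end{thebibliography}

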